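# Bounded positive solutions of $-\Delta u=f(u)$ in a half-space depend on one variable only

## 1. Positive solutions that are periodic along the boundary

Let $N\ge 2$ and $n=N-1\ge 1$. Points of $\mathbb R^N_+=\{x_N>0\}$ are written $x=(y,t)$ with $y\in\mathbb R^n$ and $t=x_N>0$. The symbols $\nabla',\Delta'$ refer to $y$, and $B_r(y)$ is an open ball of $\mathbb R^n$, with $B_r=B_r(0)$. Let $f:[0,\infty)\to\mathbb R$ be Lipschitz. Throughout, a *solution* is a bounded, nonnegative $u\in C^2(\mathbb R^N_+)\cap C(\overline{\mathbb R^N_+})$ with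
$$-\Delta u=f(u)\ \text{ in }\mathbb R^N_+,\qquad u=0\ \text{ on }\partial\mathbb R^N_+, \tag{1}$$
and $M=\sup u$. It is *one-dimensional* if $u(x)=v(x_N)$ for a function $v$ of one variable. Let $K>0$ be a Lipschitz constant of $f$ on $[0,M]$. Only $f|_{[0,M]}$ matters, so we extend $f$ from $[0,M]$ to $\mathbb R$ by constants; it stays $K$-Lipschitz.

We ask whether a positive bounded solution must be a function of the distance to the boundary alone. A theorem of Berestycki, Caffarelli and Nirenberg (1993), which we quote, answers this under one condition: *if $f(M)\le 0$, then $u$ is one-dimensional.* Their conjecture of 1997, recalled in "Monotonicity and Symmetry results for nonlocal elliptic problem in the half space", says that for every $N\ge2$, every Lipschitz $f$ and every bounded solution $u>0$, one has $f(M)=0$, and therefore $u$ is one-dimensional. These notes prove it. Everything turns on $f(M)=0$.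

There is a case where compactness makes this easy.

**Proposition 1 (periodic case).** Let $f\in C^1$ and let $u>0$ be a bounded solution that is $\mathbb Z^n$-periodic in $y$. Then $u_t>0$ in $\mathbb R^N_+$, $f(M)=0$, and $u$ is one-dimensional.

We need two textbook facts and one lemma, all of which serve again later.

**Fact 1 (regularity).** Every solution lies in $C^{2,\alpha}(\overline{\mathbb R^N_+})$ with a global bound: boundedness of $f(u)$ gives $C^{1,\alpha}$ bounds up to the flat boundary, then $f(u)$ is Lipschitz, and Schauder theory applies. So the horizontal translates $u(y_k+\cdot,\cdot)$ are precompact in $C^2_{loc}(\overline{\mathbb R^N_+})$, and their limits are solutions. Since $\Delta'u=0$ on $\{t=0\}$, we have $u_{tt}=-f(0)$ there.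

**Fact 2 (strong maximum principle, Hopf).** Let $g\in W^{2,N}_{loc}$ in a connected domain, $g\ge0$, $-\Delta g+Kg\ge0$. If $g=0$ at an interior point, then $g\equiv0$ (Gilbarg–Trudinger, Theorem 9.6). If $g$ is $C^2$ up to a flat boundary piece, $g>0$ inside and $g=0$ at a point of that piece, then the inward normal derivative of $g$ at that point is positive (Hopf's lemma).

We apply Fact 2 to functions $g\ge0$ with $-\Delta g=cg$, $|c|\le K$; then $-\Delta g+Kg=(c+K)g\ge0$.

**Lemma 1 (narrow slabs).** Let $S=\mathbb R^n\times(\alpha,\beta)$ with $\beta-\alpha<\pi/\sqrt K$. Let $g\in C^2(S)\cap C(\overline S)$ be bounded with bounded gradient, $g\le0$ on $\partial S$, and $-\Delta g\le Kg$ on $\{g>0\}$. Then $g\le0$.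

*Proof.* Let $\epsilon>0$ and $\eta(y)=e^{-\epsilon\sqrt{1+|y|^2}}$, so $|\nabla\eta|\le\epsilon\eta$. For $s>0$ put $G_s=(g-s)^+$. As $g$ is Lipschitz on $\overline S$ and $g\le 0$ on $\partial S$, the function $G_s$ vanishes in a strip of fixed width along $\partial S$. Test the inequality for $g$ with $G_s\eta^2\chi(y/R)$, where $\chi$ is a cutoff equal to $1$ on $B_1$, and let $R\to\infty$; since $g,\nabla g$ are bounded and $\eta$ decays exponentially, this gives
$$\int\nabla G_s\cdot\nabla(G_s\eta^2)\le K\int gG_s\eta^2 .$$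
The left integrand equals $|\nabla(G_s\eta)|^2-G_s^2|\nabla\eta|^2$. By the Poincaré inequality in $t$ on an interval of length $\beta-\alpha$,
$$\frac{\pi^2}{(\beta-\alpha)^2}\int(G_s\eta)^2\le\int|\nabla(G_s\eta)|^2\le K\int gG_s\eta^2+\epsilon^2\int(G_s\eta)^2 .$$
Let $s\to0$: $\big(\frac{\pi^2}{(\beta-\alpha)^2}-K-\epsilon^2\big)\int(g^+\eta)^2\le0$. For small $\epsilon$ the bracket is positive, so $g^+=0$. $\square$

For $\lambda>0$ let $\Sigma_\lambda=\{0<t<\lambda\}$ and
$$w_\lambda(y,t)=u(y,2\lambda-t)-u(y,t),\qquad -\Delta w_\lambda=c\,w_\lambda,\quad |c|\le K. \tag{2}$$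
Here $c$ is a difference quotient of $f$. We have $w_\lambda=0$ at $t=\lambda$ and $w_\lambda=u(\cdot,2\lambda)\ge0$ at $t=0$.

*Proof of Proposition 1.* **Step 1: monotonicity by moving planes.** Lemma 1 applied to $-w_\lambda$ gives $w_\lambda\ge0$ in $\Sigma_\lambda$ for $\lambda<\pi/\sqrt K$. Let $\Lambda$ be the supremum of all $\lambda$ such that $w_\mu\ge0$ in $\Sigma_\mu$ for every $\mu\le\lambda$. For finite $\lambda\le\Lambda$ we have $w_\lambda\ge0$ by continuity and $w_\lambda\not\equiv0$, because $w_\lambda=u(\cdot,2\lambda)>0$ at $t=0$. So $w_\lambda>0$ in $\Sigma_\lambda$ by Fact 2, and Hopf's lemma at $t=\lambda$ gives $-2u_t(\cdot,\lambda)=\partial_tw_\lambda(\cdot,\lambda)<0$. If $\Lambda=\infty$, then $u_t>0$ everywhere.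

Suppose $\Lambda<\infty$ and fix $0<\delta<\min(\pi/\sqrt K,\Lambda/3)$. By periodicity, $w_\Lambda$ has a positive minimum on $\{\delta\le t\le\Lambda-\delta/2\}$. By uniform continuity, $w_\lambda>0$ on $\{\delta\le t\le\lambda-\delta\}$ for $\lambda\ge\Lambda$ close to $\Lambda$. Lemma 1 on the slabs $(0,\delta)$ and $(\lambda-\delta,\lambda)$ gives $w_\lambda\ge0$ in $\Sigma_\lambda$, which contradicts the definition of $\Lambda$.

**Step 2: the limit profile is stable.** Let $V(y)=\lim_{t\to\infty}u(y,t)$. By Fact 1, $u(\cdot,\cdot+\tau)\to V$ in $C^2_{loc}$ as $\tau\to\infty$, so $-\Delta'V=f(V)$ in $\mathbb R^n$, and $\sup V=M$. Put $z=V-u>0$. Then $-\Delta z=cz$ with $c=\int_0^1f'(u+\theta z)\,d\theta\to f'(V)$ uniformly as $t\to\infty$. Let $\mu_1$ be the first eigenvalue of $-\Delta'-f'(V)$ on the torus $\mathbb R^n/\mathbb Z^n$, with eigenfunction $\varphi>0$, and let $b(t)=\int z(\cdot,t)\varphi$ over the torus. Then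
$$b''=\int(-\Delta'z-cz)\varphi=\mu_1b+\int(f'(V)-c)z\varphi .$$
If $\mu_1<0$, then $b''\le\frac{\mu_1}2b<0$ for large $t$. But $b'=-\int u_t\varphi<0$, so $b$ would be concave and strictly decreasing near infinity, hence $b\to-\infty$, whereas $b>0$. So $\mu_1\ge0$.

**Step 3: the limit profile is constant.** For a unit vector $e$, differentiating gives $-\Delta'V_e=f'(V)V_e$. If $V_e\not\equiv0$, then $0$ is an eigenvalue, so $\mu_1=0$. The first eigenvalue is simple with an eigenfunction of one sign, so $V_e$ has one sign; but $\int V_e=0$ by periodicity, a contradiction. So $V$ is constant, $V\equiv M$ and $f(M)=0$. The quoted theorem of 1993 finishes the proof. $\square$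

What changes in general? Compactness in $y$ was used twice: in Step 1, to pass from $w_\Lambda>0$ to a positive lower bound, and in Steps 2 and 3, to have a first eigenfunction. Also $f$ was $C^1$. We now drop all of this.

## 2. The general statements, three explicit profiles, and where Section 1 breaks

Let $\omega$ denote the solution of
$$\omega''+f(\omega)=0,\qquad \omega(0)=\omega'(0)=0 . \tag{3}$$

**Theorem 1.** If $u>0$ is a bounded solution, then $\partial_{x_N}u>0$, $f(M)=0$, and $u$ is one-dimensional.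

**Theorem 2.** Every bounded nonnegative solution is one-dimensional. One of the following holds: (a) $u\equiv0$ (and $f(0)=0$); (b) $u=v(x_N)$ with $v'>0$ on $(0,\infty)$ and $f(M)=0$; (c) $f(0)<0$, $u=\omega(x_N)$ and $\omega$ is periodic. With $F(s)=\int_0^sf$, for given $M>0$ a positive bounded solution with $\sup u=M$ exists if and only if
$$f(M)=0,\qquad F(s)<F(M)\ \ (0<s<M),\qquad F(0)<F(M)\ \text{ or }\ f(0)<0, \tag{4}$$
and then it is unique.

Three examples in one variable show what the terms mean.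

For $f(s)=1-s$ the function $v=1-e^{-t}$ is a positive bounded solution, $M=1$ and $f(1)=0$.

For $f(s)=s-1$ we get $\omega=1-\cos t$. It is a bounded nonnegative solution with $M=2$ and $f(M)=1>0$. So the conjecture fails for $u\ge0$: positivity is a real hypothesis, and this is alternative (c).

For $f(s)=(1-s)(3s-1)$ we have $f(0)=-1$ and $F(s)=-s(1-s)^2$. The function $v=\tanh^2(t/\sqrt2)$ satisfies $v'=\sqrt{2v}\,(1-v)$ for $t>0$, so $\frac12v'^2+F(v)=0$. Differentiating and dividing by $v'>0$ gives $v''+f(v)=0$. Since $v(0)=v'(0)=0$, here $\omega=v$ is positive. So $\omega$ can also be a positive increasing solution, and then it belongs to (b); this is the case $F(0)=F(M)$, $f(0)<0$ of (4).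

*Where Step 1 breaks.* A positive function on a noncompact set may have infimum $0$. If $w_{\lambda_k}(y_k,t_k)<0$ with $\lambda_k\downarrow\Lambda$, we can translate by $y_k$ and get a limit solution $\tilde u$, but it may be symmetric about $t=\Lambda$. Then $\tilde u=0$ on $\{t=2\Lambda\}$, and $1-\cos t$ with $\Lambda=\pi$ is exactly such a solution. So we must exclude that a solution different from $\omega$ approaches a periodic $\omega$ along translates.

*Where Steps 2 and 3 break.* Stability survives for $f\in C^1$: testing $-\Delta z=cz$ with $\zeta^2/z$ gives $\int c\,\zeta^2\le\int|\nabla\zeta|^2$, and $\zeta=\eta(y)\chi((t-\tau)/R)$ with $\tau\to\infty$ and then $R\to\infty$ gives $\int f'(V)\eta^2\le\int|\nabla'\eta|^2$ for all $\eta\in C_c^\infty(\mathbb R^n)$. By a standard argument there is then $\varphi>0$ with $-\Delta'\varphi=f'(V)\varphi$ in $\mathbb R^n$. In place of simplicity, one would show that $\sigma=V_e/\varphi$ is constant. Since $\mathrm{div}(\varphi^2\nabla\sigma)=0$,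 testing with $\sigma\zeta^2$ gives
$$\int\varphi^2\zeta^2|\nabla\sigma|^2\le4\int V_e^2|\nabla\zeta|^2 .$$
As $V_e$ is bounded, the right side can be made to tend to $0$ if $n\le2$ (linear cutoffs for $n=1$, logarithmic ones for $n=2$). If $n\ge3$, a cutoff at scale $R$ only gives the bound $CR^{n-2}$, and the argument stops there.

For the first difficulty we shall linearize at $\omega$ and use two sign conditions, at $t=0$ and at $t=\Lambda$, which contradict each other at low frequency. For the second we shall not differentiate $V$ at all; we shall compare $u(y,t)$ with $V(y+\xi)$ for $\xi$ in a ball whose radius decreases with $t$.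

## 3. Estimates for $-\Delta g=cg$ with merely bounded $c$

Since $f$ is only Lipschitz, differences of solutions solve linear equations whose coefficient is a bounded measurable function. Solutions $g$ of such equations are understood in $W^{2,p}_{loc}$, $p<\infty$, with the equation holding a.e.

**Fact 3 (Harnack, gradient bounds, compactness).** Let $|c|\le K$.
(a) If $g\ge0$ and $-\Delta g=cg$ in a domain $\Omega$, then $\sup_Eg\le C\inf_Eg$ for compact connected $E\subset\Omega$, with $C$ depending only on $N,K,E,\Omega$.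
(b) If $|\Delta g|\le K|g|$, then $W^{2,p}$ norms and $\sup|\nabla g|$ on a smaller ball are bounded by $C\sup|g|$ on a larger one; the same holds in half-balls up to a flat boundary piece on which $g=0$.
(c) If $-\Delta g_k=c_kg_k$ with $|c_k|\le K$ and $g_k$ is locally bounded uniformly in $k$, a subsequence converges in $C^1_{loc}$ to some $g$ with $-\Delta g=cg$, $|c|\le K$, where $c$ is a weak-$*$ limit of the $c_k$.

Part (c) follows from (b): $g_k\to g$ locally uniformly and $c_k\rightharpoonup c$ weak-$*$ imply $c_kg_k\to cg$ as distributions. For example, $c_k=K\sin(kt)$ has weak-$*$ limit $0$ without converging pointwise; only the bound $|c|\le K$ matters.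

**Fact 4 (unique continuation).** If $d\in W^{2,2}_{loc}$ on a connected domain, $|\Delta d|\le K|d|$, and $d=0$ on a nonempty open set, then $d\equiv0$. Consequently, if $d$ is $C^1$ and locally $W^{2,2}$ up to $t=0$ in a slab, $|\Delta d|\le K|d|$, and $d=\partial_td=0$ on $\{t=0\}$, then $d\equiv0$: the extension of $d$ by $0$ to $t<0$ is still $W^{2,2}_{loc}$, because $d$ and its full gradient vanish at $t=0$.

## 4. Moving planes up to a symmetric limit profile

The purpose of this section is to show that moving planes can be stopped only by a periodic $\omega$.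

**Lemma 2.** If a solution $\tilde u$ satisfies $\tilde u(y,2\lambda-t)=\tilde u(y,t)$ on $\Sigma_\lambda$ for some $\lambda>0$, then $\tilde u=\omega(t)$. Moreover either $f(0)=0$ and $\tilde u\equiv0$, or $f(0)<0$ and $\omega$ is periodic.

*Proof.* By symmetry $\tilde u(\cdot,2\lambda)=\tilde u(\cdot,0)=0$. This is an interior minimum of $\tilde u\ge0$, so $\tilde u_t(\cdot,2\lambda)=0$, and by symmetry $\tilde u_t(\cdot,0)=0$. The difference $d=\tilde u-\omega$ satisfies $|\Delta d|\le K|d|$ and $d=d_t=0$ at $t=0$, so $\tilde u=\omega$ by Fact 4. If $f(0)>0$, then $\omega''(0)<0$ and $\omega<0$ for small $t>0$, impossible. If $f(0)=0$, then $\omega\equiv0$. If $f(0)<0$, then $\omega=\omega'=0$ at $0$ and at $2\lambda$, so $\omega$ is periodic with period $2\lambda$ by uniqueness for (3). $\square$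

**Proposition 2.** Let $u\not\equiv0$ be a solution, $u\ne\omega$. Then either

(i) $u_t>0$ in $\mathbb R^N_+$; or

(ii) $f(0)<0$ and for some $\Lambda\in(0,\infty)$: $w_\Lambda>0$ in $\Sigma_\Lambda$ and $u_t(\cdot,\Lambda)>0$; $\omega$ is $2\Lambda$-periodic, symmetric about $\Lambda$, with $\omega'>0$ on $(0,\Lambda)$; and there are $x_k\in\mathbb R^n$ with $u(x_k+\cdot,\cdot)\to\omega$ in $C^2_{loc}(\overline{\mathbb R^N_+})$.

*Proof.* **Step 1: start and positivity.** As in Section 1, $w_\lambda\ge0$ for small $\lambda$; define $\Lambda$ as there. For finite $\lambda\le\Lambda$, $w_\lambda\ge0$, and $w_\lambda\not\equiv0$, since otherwise $u=\omega$ by Lemma 2. Hence $w_\lambda>0$ in $\Sigma_\lambda$ and $u_t(\cdot,\lambda)>0$. If $\Lambda=\infty$, (i) holds.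

**Step 2: bad points stay inside.** Let $\Lambda<\infty$. Take $\lambda_k\downarrow\Lambda$ such that $w_{\lambda_k}\ge0$ fails in $\Sigma_{\lambda_k}$, and $0<\delta<\min(\pi/\sqrt K,\Lambda/3)$. If $w_{\lambda_k}\ge0$ held on $\{\delta\le t\le\lambda_k-\delta\}$, Lemma 1 on the two remaining slabs would give $w_{\lambda_k}\ge0$. So there are $(y_k,t_k)$ with $\delta\le t_k\le\lambda_k-\delta$ and $w_{\lambda_k}(y_k,t_k)<0$. Along a subsequence $t_k\to\tilde t\in[\delta,\Lambda-\delta]$.

**Step 3: the case $f(0)\ne0$.** Along a subsequence $u(y_k+\cdot,\cdot)\to\tilde u$, a solution whose $\tilde w_\Lambda$ is $\ge0$ and vanishes at $(0,\tilde t)$. By Fact 2, $\tilde w_\Lambda\equiv0$. Lemma 2 gives $\tilde u=\omega$ and, since $f(0)\neq0$, $f(0)<0$. Thus $\omega\ge0$ is symmetric about $\Lambda$, and $\omega=\omega'=0$ at $2\Lambda$, so $\omega$ is $2\Lambda$-periodic. As $u_t>0$ on $0<t\le\Lambda$, $\omega$ is nondecreasing on $[0,\Lambda]$; with $\omega''(0)=-f(0)>0$ this gives $\omega>0$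 on $(0,\Lambda]$, hence on $(0,2\Lambda)$. If $\omega'(t_1)=0$ for some $t_1\in(0,\Lambda)$, then ODE uniqueness makes $\omega$ symmetric about $t_1$, so $\omega(2t_1)=\omega(0)=0$ with $2t_1\in(0,2\Lambda)$, a contradiction. This is (ii) with $x_k=y_k$.

**Step 4: the case $f(0)=0$ leads to a contradiction.** Now $-\Delta u=cu$ with $|c|\le K$, and $u>0$ by Fact 2. The limit of translates could be $0$, so we normalize: $u_k=u(y_k+\cdot,\cdot)/u(y_k,1)$. By Harnack the $u_k$ are bounded on compact subsets of $\mathbb R^N_+$. Since $u(y,t)\le u(y,\Lambda/2)$ for $t\le\Lambda/2$, they are locally bounded up to $t=0$. By Fact 3 a subsequence converges in $C^1_{loc}$ up to $t=0$ to some $\hat u$ with $\hat u(0,1)=1$, $\hat u>0$ for $t>0$, $\hat u=0$ at $t=0$. The function $\hat w=\hat u(y,2\Lambda-t)-\hat u(y,t)$ is a limit of the functions $w_\Lambda(y_k+\cdot,\cdot)/u(y_k,1)$. So $\hat w\ge0$ and $-\Delta\hat w=\hat c\hat w$ with $|\hat c|\le K$, and $w_{\lambda_k}(y_k,t_k)<0$ gives $\hat w(0,\tilde t)=0$.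 Hence $\hat w\equiv0$, and at $t=0$ this says $\hat u(y,2\Lambda)=0$, a contradiction. $\square$

## 5. Linearizing at the periodic profile: two signs that exclude each other

From here to Proposition 3 we assume (ii) and look for a contradiction. Put
$$P=2\Lambda,\qquad a_0=-f(0)=\omega''(0)>0,\qquad \beta=\omega(\Lambda)=\max\omega,\qquad h=u-\omega,\qquad v=w_\Lambda .$$
Then $f(\beta)=-\omega''(\Lambda)>0$: it is $\ge0$ because $\Lambda$ is a maximum point, and it is not $0$, since otherwise $\omega\equiv\beta$ by ODE uniqueness. As $\omega(P-t)=\omega(t)$,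
$$v(y,t)=h(y,P-t)-h(y,t)>0\qquad(0<t<\Lambda). \tag{5}$$

Let $f'$ be the derivative of $f$ where it exists and $0$ elsewhere; it is Borel, $|f'|\le K$, and $f(b)-f(a)=\int_a^bf'$. Put $q(t)=f'(\omega(t))$. On $(0,P)\setminus\{\Lambda\}$ we have $\omega'\ne0$, so $\omega$ is locally bi-Lipschitz there and preimages of null sets are null. Hence $f$ is differentiable at $\omega(t)$ for a.e. $t\in(0,P)$, and
$$(\omega')''+q\,\omega'=0\quad\text{a.e. on }(0,P). \tag{6}$$

Where $h$ is small it almost solves $-\Delta h=qh$, with $h=0$ at $t=0$. Two signs are available: $\partial_th(\cdot,0)=u_t(\cdot,0)\ge0$, because $u\ge0$ and $\omega'(0)=0$; and $\partial_th(\cdot,\Lambda)=u_t(\cdot,\Lambda)>0$, because $\omega'(\Lambda)=0$. For a function of $t$ alone these clash: a solution of $h''+qh=0$, $h(0)=0$ is a multiple of $\omega'$, so $h=\frac s{a_0}\omega'$ with $s=h'(0)$, and $h'(\Lambda)=\frac s{a_0}\omega''(\Lambda)=-\frac{f(\beta)}{a_0}s$. In the example $f(s)=s-1$ this is $h=s\sin t$, $h'(\pi)=-s$.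 Both derivatives are nonnegative only if $s=0$. The next lemma carries this over to bounded functions of $(y,t)$.

**Lemma 3.** Let $h_\infty$ be bounded with bounded gradient on $\mathbb R^n\times[0,\Lambda]$, $W^{2,2}_{loc}$ and $C^1$ up to $t=0,\Lambda$, with
$$-\Delta h_\infty=q(t)h_\infty,\quad h_\infty(\cdot,0)=0,\quad s:=\partial_th_\infty(\cdot,0)\ge0,\quad p:=\partial_th_\infty(\cdot,\Lambda)\ge0 .$$
Then $s\equiv0$.

*Proof.* **Step 1: a formula for $p$ in terms of $s$.** Let $Y(t,\lambda)$ solve $Y_{tt}+(q-\lambda)Y=0$, $Y(\Lambda)=1$, $Y_t(\Lambda)=0$, and put $m(\lambda)=Y(0,\lambda)$. The functions $Y,Y_t$ are entire in $\lambda$, and with all their $\lambda$-derivatives they are bounded for bounded $\lambda$, uniformly in $t\in[0,\Lambda]$; so is $Y_{tt}=(\lambda-q)Y$ for a.e. $t$. Let $\phi$ be a real Schwartz function with $\hat\phi\in C_c^\infty$ and set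
$$Z(\cdot,t)=\mathcal F^{-1}\big[\hat\phi(\xi)Y(t,|\xi|^2)\big].$$
The symbols are smooth and compactly supported in $\xi$, uniformly in $t$. So $Z,Z_t,Z_{tt}$ and their $y$-derivatives are $O((1+|y|)^{-k})$ for every $k$, uniformly in $t$ (for a.e. $t$ in the case of $Z_{tt}$). Moreover $\Delta Z+qZ=0$, $Z(\cdot,\Lambda)=\phi$, $Z_t(\cdot,\Lambda)=0$, and $Z(\cdot,0)=m(|D|^2)\phi:=\mathcal F^{-1}[m(|\xi|^2)\hat\phi]$.

Since $h_\infty\Delta Z-Z\Delta h_\infty=0$, integrating this against a cutoff $\chi(y/R)$ over $\mathbb R^n\times(0,\Lambda)$ gives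
$$\int\chi(\tfrac yR)\big(sZ(\cdot,0)-p\phi\big)dy=\iint\nabla'[\chi(\tfrac yR)]\cdot(h_\infty\nabla'Z-Z\nabla'h_\infty).$$
The boundary terms come from $h_\infty Z_t-Z\partial_th_\infty$, which equals $-\phi p$ at $t=\Lambda$ and $-Z(\cdot,0)s$ at $t=0$. The right side is at most $\frac CR\iint(|Z|+|\nabla'Z|)\to0$. Hence
$$\int p\,\phi=\int s\;m(|D|^2)\phi . \tag{7}$$

**Step 2: the sign of $m(0)$.** For $\lambda=0$, $Y$ and $\omega'$ solve the same equation, so $Y\omega''-Y_t\omega'$ is constant. Its value at $t=0$ is $m(0)a_0$, and at $t=\Lambda$ it is $\omega''(\Lambda)=-f(\beta)$. So $m(0)=-f(\beta)/a_0<0$. (For $f(s)=s-1$: $Y=\cos(\sqrt{1-\lambda}\,(t-\pi))$, $m(\lambda)=\cos(\pi\sqrt{1-\lambda})$, $m(0)=-1$.)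

**Step 3: only low frequencies, by scaling.** Fix $\phi\ge0$ with $\hat\phi\in C_c^\infty(B_1)$ and $\phi>0$ near $0$; for instance $\phi=(\mathcal F^{-1}\chi_0)^2$ with $\chi_0\in C_c^\infty(B_{1/2})$ real, even, $\int\chi_0\ne0$. For $R\ge1$ let $\phi_{R,x}(y)=\phi(\frac{y-x}R)$. Then $m(|D|^2)\phi_{R,x}(y)=[m(|D|^2/R^2)\phi](\frac{y-x}R)$. Write $m(\lambda)=m(0)+\lambda\mu(\lambda)$ with $\mu$ entire. The symbol $R^{-2}|\xi|^2\mu(|\xi|^2/R^2)\hat\phi(\xi)$ is supported in $B_1$ and bounded by $CR^{-2}$ in $C^{n+1}$, so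
$$\big|m(|D|^2/R^2)\phi-m(0)\phi\big|(y)\le CR^{-2}(1+|y|)^{-n-1}.$$
Put $I_R=\sup_x\int s(y)\big(1+\frac{|y-x|}R\big)^{-n-1}dy$, which is finite since $s$ is bounded. As $p,\phi\ge0$, (7) gives
$$0\le\int p\,\phi_{R,x}\le-|m(0)|\int s\,\phi_{R,x}+CR^{-2}I_R,\qquad\text{so}\qquad \sup_x\int s\,\phi_{R,x}\le CR^{-2}I_R . \tag{8}$$

**Step 4: absorbing the error.** Since $\phi$ is bounded below by a positive constant near $0$,
$$(1+|y|)^{-n-1}\le C\int(1+|z|)^{-n-1}\phi(y-z)\,dz .$$
Replace $y$ by $(y-x)/R$, note that $\phi(\frac{y-x}R-z)=\phi_{R,x+Rz}(y)$, and integrate against $s$: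
$$\int s(y)\Big(1+\tfrac{|y-x|}R\Big)^{-n-1}dy\le C\int(1+|z|)^{-n-1}\Big(\int s\,\phi_{R,x+Rz}\Big)dz\le C\sup_{x'}\int s\,\phi_{R,x'} .$$
With (8), $I_R\le CR^{-2}I_R$, where $C$ does not depend on $R$. For large $R$ this forces $I_R=0$. As $s\ge0$ is continuous, $s\equiv0$. $\square$

## 6. Translates along which the normalized difference stays bounded

To use Lemma 3 we would like to divide $h(x_k+\cdot,\cdot)$ by its size at $y=0$ and pass to the limit. The limit need not be bounded, and boundedness cannot be dropped from Lemma 3. Take $f(s)=s-1$, $\Lambda=\pi$, $q\equiv1$ and $h_\infty=e^{\sqrt3\,y_1}\sin2t$. Then $\Delta h_\infty=(3-4)h_\infty=-h_\infty$, $h_\infty=0$ at $t=0$, and $s=p=2e^{\sqrt3\,y_1}>0$. So the translates must be chosen such that growth slower than every exponential is guaranteed. This is the task of this section.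

Let
$$N(y)=\max_{0\le t\le3\Lambda/2}|h(y,t)| .$$
It is continuous and bounded. For $t\in[\Lambda/2,\Lambda]$ both $t$ and $P-t$ lie in $[0,3\Lambda/2]$, so by (5)
$$0<v(y,t)\le2N(y)\quad(\Lambda/2\le t<\Lambda),\qquad\text{in particular } N>0. \tag{9}$$
By Harnack, for $\delta\in(0,\Lambda/2)$,
$$v(y,t)\le C_\delta v(y',t')\quad\text{if }|y-y'|\le1,\ t,t'\in[\delta,\Lambda-\delta]. \tag{10}$$
Also $N(x_k+\cdot)\to0$ locally uniformly, by (ii). The plan is to show that $N(x_k)$ cannot be much smaller than exponential in the distance from $x_k$ to the set where $N$ is not small. For this we average $v$ in $t$ against an almost critical eigenfunction.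

**Lemma 4.** For each $m>0$ there are $\delta,\epsilon>0$ and $\psi>0$ on $I_\delta=(\delta,\Lambda-\delta)$ such that $b(y)=\int_{I_\delta}v\psi\,dt$ satisfies $\Delta'b\le mb$ at every $y$ with $N(y)\le\epsilon$. Here $\epsilon$ may be taken as small as desired.

*Proof.* **Step 1: choice of $\psi$.** We have $\omega'\in H^1_0(0,\Lambda)$, and (6) gives $\int_0^\Lambda(\omega'')^2-q(\omega')^2=0$. Approximating $\omega'$ in $H_0^1(0,\Lambda)$ by functions in $C_c^\infty(0,\Lambda)$, we see that the first Dirichlet eigenvalue $\mu_\delta$ of $-\partial_t^2-q$ on $I_\delta$ is $\le m/2$ for small $\delta$. Fix such a $\delta<\Lambda/2$, and let $\psi>0$ be the eigenfunction.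

**Step 2: the equation for $b$.** With $-\Delta v=cv$ and $\psi=0$ at the ends of $I_\delta$, two integrations by parts in $t$ give
$$\Delta'b=\int_{I_\delta}(-cv-v_{tt})\psi\,dt=\big[v\psi'\big]_\delta^{\Lambda-\delta}+\mu_\delta b+\int_{I_\delta}(q-c)v\psi\,dt .$$
The bracket is $\le0$ because $\psi'(\Lambda-\delta)\le0\le\psi'(\delta)$. By (10), $\sup_{I_\delta}v(y,\cdot)\le C_\delta b(y)$ with a new $C_\delta$. Hence
$$\Delta'b\le\mu_\delta b+C_\delta\|q-c(y,\cdot)\|_{L^1(I_\delta)}\,b ,$$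
and it remains to make the $L^1$ norm small.

**Step 3: $c(y,\cdot)\to q$ in $L^1(I_\delta)$ as $N(y)\to0$.** Since $v>0$, $c(y,t)=\int_0^1f'(g_\theta(t))\,d\theta$ with $g_\theta(t)=u(y,t)+\theta v(y,t)=\omega(t)+h(y,t)+\theta v(y,t)$. On $I_\delta$, $|h|\le N(y)$ and, by (10) and (9), $v(y,t)\le C_\delta v(y,\Lambda/2)\le2C_\delta N(y)$. So $|g_\theta-\omega|\le C_\delta N(y)$. As $g_\theta-\omega$ is bounded in $C^2$, interpolation gives $\|g_\theta-\omega\|_{C^1(I_\delta)}\to0$ as $N(y)\to0$, uniformly in $y,\theta$. Now $\omega'\ge\kappa_\delta>0$ on $I_\delta$, so $g_\theta'\ge\kappa_\delta/2$ when $N(y)$ is small. The values of $g_\theta,\omega$ lie in $[0,M]$. For continuous $\varphi$ on $[0,M]$, the substitutions $\tau=g_\theta(t)$ and $\tau=\omega(t)$ give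
$$\|f'\circ g_\theta-f'\circ\omega\|_{L^1(I_\delta)}\le\frac3{\kappa_\delta}\|f'-\varphi\|_{L^1(0,M)}+\|\varphi\circ g_\theta-\varphi\circ\omega\|_{L^1(I_\delta)} .$$
Choose $\varphi$ close to $f'$ in $L^1(0,M)$, then $N(y)$ small; the right side is small uniformly in $y,\theta$. Integrating in $\theta$, $C_\delta\|q-c(y,\cdot)\|_{L^1(I_\delta)}\le m/2$ if $N(y)\le\epsilon$, for all sufficiently small $\epsilon$. $\square$

**Lemma 5.** For every $\epsilon>0$, $c_0(\epsilon):=\inf\{v(y,\Lambda/2):N(y)\ge\epsilon\}>0$ (if the set is nonempty).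

*Proof.* Otherwise there are $y_k$ with $N(y_k)\ge\epsilon$, $v(y_k,\Lambda/2)\to0$, and $u(y_k+\cdot,\cdot)\to\tilde u$ along a subsequence. Then $\tilde w_\Lambda\ge0$ vanishes at $(0,\Lambda/2)$, so $\tilde w_\Lambda\equiv0$ and $\tilde u=\omega$ by Lemma 2. Hence $N(y_k)\to0$, a contradiction. $\square$

**Lemma 6 (growth).** There is $\kappa\in(0,\frac12]$ depending only on $n$ such that: if $m>0$, $L=m^{-1/2}$, $b>0$ is $C^2$, and $\Delta'b\le mb$ in a neighborhood of $\overline{B_{2L}(\zeta)}\setminus B_L(\zeta)$, then $b\ge\kappa\inf_{B_L(\zeta)}b$ on $B_{3L/2}(\zeta)$.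

*Proof.* Let $\gamma=n+1$, $r=|y-\zeta|$, and $\varphi=(e^{-\gamma r^2/L^2}-e^{-4\gamma})/(e^{-\gamma}-e^{-4\gamma})$, so $\varphi=1$ at $r=L$ and $\varphi=0$ at $r=2L$. For $L\le r\le2L$,
$$\Delta'e^{-\gamma r^2/L^2}=\Big(\frac{4\gamma^2r^2}{L^4}-\frac{2n\gamma}{L^2}\Big)e^{-\gamma r^2/L^2}\ge L^{-2}(4\gamma^2-2n\gamma)e^{-\gamma r^2/L^2}\ge m\,e^{-\gamma r^2/L^2},$$
since $4\gamma^2-2n\gamma=(n+1)(2n+4)\ge1$. So $\Delta'\varphi\ge m\varphi$. With $a=\inf_{B_L(\zeta)}b$ we have $\Delta'(b-a\varphi)\le m(b-a\varphi)$ in the annulus and $b-a\varphi\ge0$ on its boundary. The maximum principle gives $b\ge a\varphi$ in the annulus. Since $b\ge a$ in $B_L(\zeta)$, take $\kappa=\min(\frac12,\varphi|_{r=3L/2})$. $\square$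

**Lemma 7 (selection).** For every $j\in\mathbb N$ there is $y^{(j)}$ with $N\le1/j$ on $B_j(y^{(j)})$ and
$$N(y)\le N(y^{(j)})\,e^{|y-y^{(j)}|/j}\qquad\text{for all }y. \tag{11}$$

*Proof.* Put $r=1/j$. Choose $m>0$ with $2\sqrt m\log(1/\kappa)\le r/4$, then $\delta$, $\epsilon\le r$, $\psi$, $b$ from Lemma 4, and $L=m^{-1/2}$.

**Step 1: if $N<\epsilon$ everywhere.** Let $y^{(j)}$ maximize $N(y)e^{-r|y|}$; the maximum is attained because $N$ is continuous, bounded and positive. The triangle inequality gives (11), and $N<\epsilon\le1/j$.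

**Step 2: otherwise, a lower bound for $N(x_k)$.** Let $D_k=\mathrm{dist}(x_k,\{N\ge\epsilon\})$. As $N(x_k+\cdot)\to0$ locally uniformly, $D_k\to\infty$. Let $y_e\in\partial B_{D_k}(x_k)$ with $N(y_e)\ge\epsilon$. In $B_{D_k}(x_k)$ we have $N<\epsilon$, so $\Delta'b\le mb$ there. For $D_k\ge4L$ set
$$\zeta_i=x_k+i\,\frac L2\,\frac{y_e-x_k}{D_k},\qquad0\le i\le J,$$
where $J$ is the largest integer with $JL/2\le D_k-4L$; so $J\le2D_k/L$. Then $\overline{B_{2L}(\zeta_i)}\subset B_{D_k}(x_k)$ and $B_L(\zeta_{i-1})\subset B_{3L/2}(\zeta_i)$. Lemma 6 gives $\inf_{B_L(\zeta_{i-1})}b\ge\kappa\inf_{B_L(\zeta_i)}b$, and by the choice of $m$,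
$$b(x_k)\ge\kappa^J\inf_{B_L(\zeta_J)}b\ge e^{-rD_k/4}\inf_{B_L(\zeta_J)}b .$$
Since $|\zeta_J-y_e|<\frac92L$, the points of $B_L(\zeta_J)$ are within $6L$ of $y_e$. Harnack for $v$, iterated a number of times that depends only on $L$, and Lemma 5 give $\inf_{B_L(\zeta_J)}b\ge c>0$ with $c$ independent of $k$. By (9) and (10),
$$N(x_k)\ge\tfrac12v(x_k,\Lambda/2)\ge c'b(x_k)\ge c''e^{-rD_k/4}.$$

**Step 3: choice of $y^{(j)}$.** Let $y_k$ maximize $N(y)e^{-r|y-x_k|}$, attained as before. Then $c''e^{-rD_k/4}\le N(x_k)\le N(y_k)e^{-r|y_k-x_k|}$. As $N$ is bounded, $|y_k-x_k|\le\frac{D_k}4+\frac Cr\le\frac{D_k}2$ for large $k$. Thus $N<\epsilon\le1/j$ on $B_{D_k/2}(y_k)\supset B_j(y_k)$ for large $k$, and $N(y)\le N(y_k)e^{r|y-y_k|}$ for all $y$. Take $y^{(j)}=y_k$ with $k$ large. $\square$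

## 7. Every positive solution is increasing in $t$

**Proposition 3.** Case (ii) of Proposition 2 cannot occur.

*Proof.* Let $N_j=N(y^{(j)})\le1/j$ and $h_j=h(y^{(j)}+\cdot,\cdot)/N_j$.

**Step 1: bounds beyond $3\Lambda/2$.** On $0\le t\le\frac{3\Lambda}2$, (11) gives $|h_j|\le e^{|y|/j}$. The normalization lives on this closed interval, so to keep it in the limit we need bounds a little further. For $\frac{3\Lambda}2\le t\le\frac{15\Lambda}8$ we have $P-t\in[\frac\Lambda8,\frac\Lambda2]$, and (5) reads $h(y,t)=h(y,P-t)+v(y,P-t)$. By (10) and (9), $v(y,P-t)\le Cv(y,\Lambda/2)\le2CN(y)$. So $|h_j|\le Ce^{|y|/j}$ on $0\le t\le\frac{15\Lambda}8$, with a new $C$.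

**Step 2: the limit.** We have $-\Delta h_j=c_jh_j$, where $c_j=\frac{f(\omega+h)-f(\omega)}h$ at the translated point ($c_j=q$ where $h=0$), $|c_j|\le K$. Since $N\le1/j$ on $B_j(y^{(j)})$, the translated $h$ tends to $0$ locally uniformly on $\mathbb R^n\times[0,\frac{15\Lambda}8]$. As $f$ is differentiable at $\omega(t)$ for a.e. $t\in(0,P)$, $c_j\to q(t)$ a.e. By Fact 3, used up to $t=0$, a subsequence of $h_j$ converges in $C^1_{loc}(\mathbb R^n\times[0,\frac{15\Lambda}8))$ to $h_\infty$ with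
$$-\Delta h_\infty=qh_\infty,\quad|h_\infty|\le C,\quad h_\infty(\cdot,0)=0,\quad\max_{[0,3\Lambda/2]}|h_\infty(0,\cdot)|=1 ,$$
with bounded gradient on $\mathbb R^n\times[0,\Lambda]$, and $W^{2,2}_{loc}$ up to $t=0$.

**Step 3: contradiction.** Since $u_t(\cdot,0)\ge0=\omega'(0)$ and $u_t(\cdot,\Lambda)>0=\omega'(\Lambda)$, the functions $s,p$ of Lemma 3 are $\ge0$. So $s\equiv0$: $h_\infty$ has zero Cauchy data at $t=0$. By Fact 4, $h_\infty\equiv0$, contrary to the normalization. $\square$

**Proposition 4.** Every solution $u\not\equiv0$ with $u\ne\omega$ satisfies $u_t>0$ in $\mathbb R^N_+$. So does every positive bounded solution.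

*Proof.* The first statement is Propositions 2 and 3. Now let $u=\omega>0$ on $(0,\infty)$. Then $f(0)<0$, since $f(0)=0$ gives $\omega\equiv0$ and $f(0)>0$ gives $\omega<0$ for small $t$. So $\omega''(0)>0$ and $\omega'>0$ for small $t>0$. If $\omega'(t_1)=0$ for some $t_1>0$, then $\omega$ is symmetric about $t_1$ and $\omega(2t_1)=0$, a contradiction. So $\omega'>0$ on $(0,\infty)$. $\square$

## 8. Comparing $u$ with $V$ over balls that shrink as $t$ grows

Let $u$ be a solution with $u_t>0$. As in Section 1, $V(y)=\lim_{t\to\infty}u(y,t)$ is bounded, $\sup V=M$, $V\in C^{2,\alpha}$, $-\Delta'V=f(V)$ in $\mathbb R^n$. The function $z=V-u$ is positive and decreasing in $t$, and $-\Delta z=cz$ with $|c|\le K$.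

**Proposition 5.** $V$ is constant.

Here is the idea. Near $t=0$, $u$ is so small that $u(y,t)\le V(y+\xi)$ for all $|\xi|\le1$. If we could carry this inequality, for $|\xi|\le\bar r$, up to $t=\infty$, we would get $V(y)\le V(y+\xi)$ for all $y$ and $|\xi|\le\bar r$, so $V$ would be constant. At each finite height there is no problem: $V(y+\xi)$ and $u$ solve the same equation, and the strong maximum principle forbids contact. But in a slab $t\le T$ we need some information on the top, and there we only know the inequality for $|\xi|\le\rho_T$, with $\rho_T$ possibly tending to $0$ as $T\to\infty$. So we let the radius interpolate, $|\xi|\le\rho(t)$, from $\bar r$ at the bottom to $\rho_T$ at the top. This costs a term. At a contact in direction $\nu$ the comparison function is $V(y+\rho(t)\nu)$, and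
$$\partial_{tt}\big[V(y+\rho(t)\nu)\big]=V_{\nu\nu}(\rho')^2+V_\nu\rho'' .$$
We need this to be negative. At contact $V_\nu\le0$, so a convex $\rho$ helps, and $\rho''=A(\rho')^2$ is enough if $|V_{\nu\nu}|$ is bounded by a multiple, smaller than $A$, of $|V_\nu|$. Such a bound is not available for a general function, but it does hold at a contact point, after normalization; that is Step 5. The following lemma prepares it and fixes constants that depend neither on $T$ nor on $A$.

**Lemma 8.** Let $0<\rho\le\frac14$, $C_2>0$, $W\in C^2(\mathbb R^n)$, $Q_\xi(y)=W(y+\xi)-W(y)$. Assume $|\Delta'Q_\xi|\le K|Q_\xi|$ for all $\xi$, and $|Q_\xi|\le C_2$ on $B_{3/2}$ for $|\xi|\le\rho$. Then $|D^2W|\le C_6/\rho$ on $B_{1/2}$, with $C_6$ depending only on $N,K,C_2$.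

*Proof.* By Fact 3(b), $|\nabla Q_\xi|\le C_3$ on $B_{5/4}$ for $|\xi|\le\rho$. For a unit vector $e$ and $y\in B_{5/4}$, $W_e(y+\tau e)=W_e(y)+\partial_eQ_{\tau e}(y)$; integrating over $\tau\in(0,\rho)$,
$$\rho\,W_e(y)=Q_{\rho e}(y)-\int_0^\rho\partial_eQ_{\tau e}(y)\,d\tau,\qquad\text{so}\qquad|\nabla W|\le\frac{C_4}\rho\ \text{ on }B_{5/4}.$$
For $0<\tau<\frac14$ the function $Q_{\tau e}/\tau$ is bounded by $C_4/\rho$ on $B_1$ and satisfies $|\Delta'(Q_{\tau e}/\tau)|\le K|Q_{\tau e}/\tau|$. The gradient estimate on $B_{1/2}$ and $\tau\to0$ give $|\nabla W_e|\le C_5/\rho$ there for every unit $e$, hence $|D^2W|\le C_6/\rho$. $\square$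

*Proof of Proposition 5.* **Step 1: bounds near the boundary.** The aim is to find $C_*\ge1$ and $t_1\in(0,1]$ such that for all $y$ and $|\xi|\le1$
$$V(y+\xi)\le C_*V(y),\qquad|\nabla V(y+\xi)|\le C_*V(y),\qquad u(y,t)\le\tfrac12V(y+\xi)\ \ (0\le t\le t_1). \tag{12}$$
If $f(0)=0$, then $V>0$ solves $-\Delta'V=cV$ with $|c|\le K$, and the first two bounds follow from Fact 3. Since $|\Delta u|\le Ku$ and $u=0$ at $t=0$, boundary gradient estimates give $u(y,t)\le Ct\sup_{B_1(y)}V\le C't\,V(y+\xi)$ for $t\le\frac12$; take $t_1$ small.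

If $f(0)\ne0$, it suffices that $\inf_yu(y,1)>0$. Indeed then $\inf V>0$, while $V,\nabla V$ are bounded and $u\le Ct$. Suppose $\inf_yu(y,1)=0$. A limit $\tilde u\ge0$ of translates has $\tilde u(0,1)=0$. If $f(0)>0$, then $\Delta\tilde u(0,1)=-f(0)<0$ at a minimum, impossible. If $f(0)<0$, then $\tilde u$ is nondecreasing in $t$, so $\tilde u(0,\cdot)=0$ on $[0,1]$, which contradicts $\tilde u_{tt}(0,0)=-f(0)>0$.

From (12): for $t\le t_1$, $|\xi|\le1$, $V(y)-V(y+\xi)=z(y,t)+u(y,t)-V(y+\xi)\le z(y,t)-\frac12V(y+\xi)$. Also $V(y+\xi)\ge V(y)/C_*\ge z(y,t)/C_*$. Hence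
$$V(y)-V(y+\xi)\le\theta\,z(y,t),\qquad\theta=1-\tfrac1{2C_*}<1\qquad(0\le t\le t_1,\ |\xi|\le1). \tag{13}$$

**Step 2: constants and the family of radii.** By Harnack, with balls of radius comparable to $t_1$, there is $C_2=C_2(N,K,t_1)$ such that every positive solution of $-\Delta g=cg$ in $\mathbb R^N_+$, $|c|\le K$, satisfies
$$g(y,\tau)\le C_2\,g(0,\tau)\qquad(|y|\le2,\ \tau\ge t_1). \tag{14}$$
Let $C_6$ be the constant of Lemma 8 for this $C_2$ (increase it so that $C_6\geq 1$), and set
$$\bar r=\min\big(\tfrac14,\tfrac1{C_6}\big),\qquad A=2C_6+1 .$$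

Let $T>t_1$. By Harnack and (12), $z(y,T)\ge c_Tz(y,t_1)\ge\frac{c_T}2V(y)$ with $c_T>0$ independent of $y$. By (12), $|V(y)-V(y+\xi)|\le C_*|\xi|V(y)$. As $z$ decreases in $t$, there is $\rho_T\in(0,\bar r)$ with
$$V(y)-V(y+\xi)\le\tfrac12z(y,T)\le\tfrac12z(y,t)\qquad(|\xi|\le\rho_T,\ t\le T). \tag{15}$$
For $\sigma\in[\rho_T,\bar r]$ define $\rho_\sigma$ on $[0,T]$ by
$$e^{-A\rho_\sigma(t)}=\Big(1-\frac tT\Big)e^{-A\sigma}+\frac tTe^{-A\rho_T}. \tag{16}$$
Then $\rho_\sigma$ is nonincreasing in $t$ from $\sigma$ to $\rho_T$, and nondecreasing and continuous in $\sigma$. Differentiating (16) twice gives $\rho_\sigma''=A(\rho_\sigma')^2$. If $\sigma>\rho_T$, then $\rho_\sigma'<0$. Consider the statement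
$$\mathcal P(\sigma):\qquad V(y)-V(y+\xi)\le z(y,t)\quad\forall y,\ \forall t\in[0,T],\ \forall|\xi|\le\rho_\sigma(t),$$
where the inequality is the same as $u(y,t)\le V(y+\xi)$. $\mathcal P(\rho_T)$ holds by (15), since $\rho_{\rho_T}\equiv\rho_T$. Let $\sigma^*$ be the supremum of the $\sigma\in[\rho_T,\bar r]$ with $\mathcal P(\sigma)$. Since $\mathcal P(\sigma)$ implies $\mathcal P(\sigma')$ for $\sigma'\le\sigma$, and $\rho_\sigma\to\rho_{\sigma^*}$ as $\sigma\uparrow\sigma^*$, continuity of $V$ gives $\mathcal P(\sigma^*)$. We claim $\sigma^*=\bar r$. Suppose $\sigma^*<\bar r$ and write $\rho_*=\rho_{\sigma^*}$.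

**Step 3: normalized contact.** The failing points may go to infinity in $y$, and $z$ may tend to $0$ along them, so we translate and divide. There are $\sigma_k\downarrow\sigma^*$, $t_k\in[0,T]$, $|\xi_k|\le\rho_{\sigma_k}(t_k)$, $y_k$ with
$$V(y_k)-V(y_k+\xi_k)>\alpha_k:=z(y_k,t_k)>0 .$$
By (13), $t_k>t_1$. Along a subsequence $t_k\to\tilde t\in[t_1,T]$, $\xi_k\to\tilde\xi$, $|\tilde\xi|\le\rho_*(\tilde t)$. Set
$$\hat z_k(y,t)=\frac{z(y_k+y,t)}{\alpha_k},\qquad W_k(y)=\frac{V(y_k+y)-V(y_k)}{\alpha_k}.$$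
By Fact 3, along a subsequence $\hat z_k\to\hat z>0$ in $C^1_{loc}(\mathbb R^n\times(0,\infty))$, $\hat z(0,\tilde t)=1$, and $-\Delta\hat z=\hat c\hat z$ with $|\hat c|\le K$.

For $W_k$, use $\mathcal P(\sigma^*)$ at $t=T$, once at $y$ with $\xi$ and once at $y+\xi$ with $-\xi$: for $|\xi|\le\rho_T$,
$$|W_k(y)-W_k(y+\xi)|\le\max\big(\hat z_k(y,T),\hat z_k(y+\xi,T)\big).$$
Since $W_k(0)=0$, chaining shows that $W_k$ is locally bounded, uniformly in $k$. Next, $-\Delta'W_k=m_k+\phi_k$ with the constant $m_k=f(V(y_k))/\alpha_k$ and $\phi_k=[f(V(y_k+\cdot))-f(V(y_k))]/\alpha_k$, so $|\phi_k|\le K|W_k|$ and $|\nabla'\phi_k|\le K|\nabla'W_k|$ a.e. With a fixed $0\le\eta\in C_c^\infty$, $\int\eta=1$, we get $m_k=-\int W_k\Delta'\eta-\int\phi_k\eta$, which is bounded. So $W_k$ is bounded in $W^{2,p}_{loc}$ for every $p<\infty$, hence in $C^1_{loc}$; then $\phi_k$ is locally bounded in $C^{0,1}$, and $W_k$ is bounded in $C^{2,\alpha}_{loc}$. A subsequence converges in $C^2_{loc}$ to some $W$.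 With $Q_\xi=W(\cdot+\xi)-W$, the same passage to the limit gives $|\Delta'Q_\xi|\le K|Q_\xi|$ for all $\xi$. Moreover
$$W(y)-W(y+\xi)\le\hat z(y,t)\quad(0<t\le T,\ |\xi|\le\rho_*(t)),\qquad W(0)-W(\tilde\xi)=1=\hat z(0,\tilde t). \tag{17}$$
In the equality, "$\ge$" comes from $W_k(0)-W_k(\xi_k)>1$ and "$\le$" from the inequality.

**Step 4: where the contact is.** We show that $\tilde t\in(t_1,T)$, $\rho_*'<0$ and $|\tilde\xi|=\rho_*(\tilde t)$. If $\tilde t=t_1$, the limit of (13) would give $1\le\theta$. So $\tilde t>t_1$. The limit of (15) gives $W(0)-W(\xi)\le\frac12\hat z(0,t)$ for $|\xi|\le\rho_T$, $0<t\le T$; at $t=\tilde t$ the right side is $\frac12$. Hence $|\tilde\xi|>\rho_T$. Therefore $\tilde t\ne T$, because $\rho_*(T)=\rho_T$; and $\sigma^*\ne\rho_T$, because otherwise $\rho_*\equiv\rho_T$. So $\rho_*'<0$.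

Suppose $|\tilde\xi|<\rho_*(\tilde t)$. Then
$$\hat d(y,t)=\hat z(y,t)-W(y)+W(y+\tilde\xi)=\lim_k\frac{V(y_k+y+\tilde\xi)-u(y_k+y,t)}{\alpha_k}$$
is a limit of normalized differences of solutions, so $-\Delta\hat d=\hat c\hat d$ with some $|\hat c|\le K$. As $\rho_*$ is nonincreasing and continuous, $|\tilde\xi|\le\rho_*(t)$ for $t<\hat t$ with some $\hat t>\tilde t$, so $\hat d\ge0$ on $\mathbb R^n\times(0,\hat t)$ by (17). Since $\hat d(0,\tilde t)=0$, Fact 2 gives $\hat d\equiv0$ there. But the limit of (13) gives $\hat d(0,t_1)\ge(1-\theta)\hat z(0,t_1)>0$, a contradiction.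

So $|\tilde\xi|=\rho:=\rho_*(\tilde t)\le\bar r$. Put $\nu=\tilde\xi/\rho$. By (17) at $y=0$, $t=\tilde t$, the function $W$ on $\overline{B_\rho}$ is minimal at the boundary point $\tilde\xi$. So
$$\nabla W(\tilde\xi)=-G\nu,\qquad G\ge0 .$$

**Step 5: at the contact point the gradient controls the Hessian.** By (14), $\hat z(y,\tilde t)\le C_2$ for $|y|\le2$. For $y\in B_{3/2}$ and $|\xi|\le\rho\le\frac14$, (17) at $t=\tilde t$, used at $y$ with $\xi$ and at $y+\xi$ with $-\xi$, gives $|Q_\xi(y)|\le C_2$. Lemma 8 applies: $|D^2W|\le C_6/\rho$ on $B_{1/2}$. The segment $[0,\tilde\xi]$ lies in $B_{1/2}$, so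
$$1=W(0)-W(\tilde\xi)=\int_0^\rho-W_\nu(\tilde\xi-\tau\nu)\,d\tau\le\int_0^\rho\Big(G+\frac{C_6}\rho\tau\Big)d\tau=\rho G+\frac{C_6}2\rho .$$
As $\rho\le\bar r\le1/C_6$, this gives $\rho G\ge\frac12$, so
$$G\ge\frac1{2\rho}>0,\qquad|W_{\nu\nu}(\tilde\xi)|\le\frac{C_6}\rho\le2C_6G . \tag{18}$$

**Step 6: the moving radius gives a contradiction.** Let
$$\hat d(y,t)=\hat z(y,t)-W(y)+W(y+\rho_*(t)\nu),$$
the limit of $d_k=\frac{V(y_k+y+\rho_*(t)\nu)-u(y_k+y,t)}{\alpha_k}$. By (17), $\hat d\ge0$ for $0<t<T$, and $\hat d(0,\tilde t)=0$. Since $\Delta[V(y+\rho_*(t)\nu)]=-f(V(y+\rho_*(t)\nu))+\partial_{tt}[V(y+\rho_*(t)\nu)]$, we have $-\Delta d_k=c_kd_k-\partial_{tt}[W_k(y+\rho_*(t)\nu)]$ with $|c_k|\le K$. As $W_k\to W$ in $C^2_{loc}$, in the limit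
$$-\Delta\hat d=\hat c\,\hat d-g,\qquad|\hat c|\le K,\qquad g=W_{\nu\nu}(\rho_*')^2+W_\nu\rho_*'' ,$$
where the derivatives of $W$ are taken at $y+\rho_*(t)\nu$, and $g$ is continuous. At $(0,\tilde t)$, by $\rho_*''=A(\rho_*')^2$, $W_\nu(\tilde\xi)=-G$ and (18),
$$g=(\rho_*')^2\big(W_{\nu\nu}(\tilde\xi)-AG\big)\le(\rho_*')^2\,(2C_6-A)\,G=-(\rho_*')^2G<0 .$$
By continuity of $\hat d$ and $g$, $\Delta\hat d\le K\hat d+g<0$ a.e. in a small ball around $(0,\tilde t)$. So $\hat d$ is superharmonic there, and its mean over the ball is at most $\hat d(0,\tilde t)=0$. As $\hat d\ge0$, $\hat d\equiv0$ in the ball, contrary to $\Delta\hat d<0$ a.e. Hence $\sigma^*=\bar r$.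

**Step 7: $T\to\infty$.** For every $T>t_1$ we have $u(y,t)\le V(y+\xi)$ for all $y$, $t\le T$, $|\xi|\le\rho(t)$, where $\rho=\rho_{\bar r}$ satisfies $e^{-A\rho(t)}\le e^{-A\bar r}+t/T$ by (16). Since $A$ and $\bar r$ do not depend on $T$, we may fix $t$ and $|\xi|<\bar r$ and let $T\to\infty$: $u(y,t)\le V(y+\xi)$. Now let $t\to\infty$: $V(y)\le V(y+\xi)$ for all $y$ and all $|\xi|<\bar r$. Exchanging the roles of $y$ and $y+\xi$ gives equality, so $V$ is locally constant, hence constant. $\square$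

## 9. Proof of Theorems 1 and 2 and the energy criterion

*Proof of Theorem 1.* Let $u>0$ be a bounded solution. By Proposition 4, $u_t>0$. By Proposition 5, $V\equiv\sup V=M$, and $-\Delta'V=f(V)$ gives $f(M)=0$. Since $f(M)\le0$, the quoted theorem of 1993 says that $u$ is one-dimensional. $\square$

*Proof of Theorem 2.* **Step 1: classification.** If $u\equiv0$, then $f(0)=0$, which is (a). If $u\not\equiv0$ and $u\ne\omega$, Proposition 4 gives $u_t>0$, hence $u>0$, and Theorem 1 gives (b) with $v'=u_t>0$. Finally let $u=\omega\not\equiv0$. Then $f(0)\ne0$, and $\omega\ge0$ forces $f(0)<0$, so $\omega'>0$ for small $t>0$. If $\omega'$ has no zero on $(0,\infty)$, then $\omega'>0$ there, $u>0$, and Theorem 1 gives (b). If $\omega'(t_1)=0$ for some $t_1>0$, then $\omega$ is symmetric about $t_1$, so $\omega(2t_1)=\omega'(2t_1)=0$ and $\omega$ is periodic, which is (c). In all cases $u$ is one-dimensional.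

**Step 2: (4) is necessary.** Let $u>0$ be a bounded solution with $\sup u=M$. By Theorem 1, $u=v(t)$ with $v'>0$, $v\to M$, $f(M)=0$. Since $v''$ is bounded and $v'$ is positive and integrable, $v'\to0$. So the constant $\frac12v'^2+F(v)$ equals $F(M)$. As $v'>0$ on $(0,\infty)$, $F(s)<F(M)$ for $0<s<M$; and $F(0)\le F(M)$. If $F(0)=F(M)$, then $v'(0)=0$. In that case $f(0)\ne0$, since otherwise $v\equiv0$, and $-f(0)=v''(0)\ge0$ because $v\ge0$. So $f(0)<0$.

**Step 3: (4) is sufficient.** By continuity $F(0)\le F(M)$. Solve $v''+f(v)=0$, $v(0)=0$, $v'(0)=\sqrt{2(F(M)-F(0))}$. Then $v>0$ and $v'>0$ for small $t>0$; if $v'(0)=0$, then $f(0)<0$ by (4), and one uses $v''(0)=-f(0)>0$. The energy identity $\frac12v'^2+F(v)=F(M)$ gives $v'=\sqrt{2(F(M)-F(v))}>0$ as long as $0<v<M$. The function $v$ cannot reach $M$ in finite time: there $v'=0$, and the constant $M$ is a solution because $f(M)=0$, so ODE uniqueness would give $v\equiv M$. Thus $v$ increases to some $\ell\in(0,M]$. As in Step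 2, $v'\to0$, so $F(\ell)=F(M)$, and $\ell=M$ by (4). So $u=v(x_N)$ is a positive bounded solution with $\sup u=M$.

**Step 4: uniqueness.** Any positive bounded solution with supremum $M$ is one-dimensional by Theorem 1, $u=v(t)$ with $v(0)=0$, and by Step 2 $v'(0)=\sqrt{2(F(M)-F(0))}$. These initial data depend only on $M$, so $v$ is determined. $\square$
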